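\title{A proper union of $n$ cosets misses at least a $2^{-n}$ fraction of the group}

\begin{abstract}
We prove that if $n$ cosets of subgroups do not cover a finite group $G$, then at least $|G|/2^n$ elements lie outside their union, and that the constant $2^{-n}$ is best possible. The proof bounds the rank of a matrix whose zero pattern records the union. It works in every group and shows that at most $2^n$ translates of the uncovered set cover $G$; the bound improves sharply when several cosets belong to the same subgroup, and this gives a lower bound for permanents of $0$--$1$ matrices. We also determine the uncovered sets of size exactly $|G|/2^n$: they are the left cosets of the subgroups of index $2^n$ that contain all elements of odd order.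
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group, let $n\geq 1$, and let $g_1H_1,\dots,g_nH_n$ be cosets of subgroups of $G$ whose union is not all of $G$. How close can the union come to $G$? We ask for the best possible, that is, the smallest, constant $\gamma_n$, depending only on $n$, such that
\[
|g_1H_1\cup\dots\cup g_nH_n|\leq \gamma_n|G|
\]
for all finite groups $G$ and all such cosets. In terms of the uncovered set $A=G\setminus\bigcup_i g_iH_i$, the number $1-\gamma_n$ is the proportion of $G$ that $A$ is guaranteed to occupy once it is nonempty.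

For $n=1$ the subgroup $H_1$ is proper, so its index is at least $2$ and $\gamma_1=1/2$. For larger $n$, two extreme configurations point to the same answer. Suppose first that the map $G\to\prod_i G/H_i$, $x\mapsto(xH_1,\dots,xH_n)$, is onto. Its fibers are the left cosets of $\bigcap_i H_i$ and have equal size, so the $n$ cosets are independent events for the uniform distribution on $G$, and
\[
\frac{|A|}{|G|}=\prod_{i=1}^n\Bigl(1-\frac{1}{|G:H_i|}\Bigr)\geq 2^{-n}.
\]
Equality holds for the \emph{cube} $G=(\mathbb{Z}/2)^n$ with the cosets $\{x: x_i=1\}$, which leave only $0$ uncovered. At the other extreme the cosets are pairwise disjoint. In $G=\mathbb{Z}/2^n$ the residues congruent to $2^{i-1}$ modulo $2^i$ form a coset for each $i=1,\dots,n$; these cosets occupy the proportions $1/2,1/4,\dots,1/2^n$ of $G$ and again leave only $0$. One is led to guess $1-\gamma_n=2^{-n}$.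

It is known that $\gamma_n<1$, more precisely that $|A|\geq |G|/(2\,n!)$, and that $(2^n-1)/2^n$ is the best possible constant in special cases. The conjecture posed in \cite{unions} is that $\gamma_n=(2^n-1)/2^n$ in general. We prove it.

\begin{theorem}\label{thm:main}
Let $G$ be a finite group, let $n\geq1$, and let $g_1H_1,\dots,g_nH_n$ be cosets of subgroups with $A=G\setminus\bigcup_i g_iH_i\neq\emptyset$. Then $|A|\geq|G|/2^n$. The constant $2^{-n}$ is best possible for every $n$, so $\gamma_n=(2^n-1)/2^n$.
\end{theorem}

In both examples each coset removes half of what the previous ones left, but this cannot serve as an inductive step: in $\mathbb{Z}/4$ the coset $\{1\}$ leaves $\{0,2,3\}$, and the coset $\{0,2\}$ then removes two of these three elements. Our proof does not induct on $n$. It shows that $2^n$ translates of $A$ cover $G$, a statement that makes sense in infinite groups, and it gives a better constant when subgroups repeat.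

A \emph{coset} means a left or a right coset, and $G/H$ is the set of left cosets of $H$. A \emph{left-invariant finitely additive probability measure} on $G$ is a function $\mu$ from the subsets of $G$ to $[0,1]$ with $\mu(G)=1$, $\mu(X\cup Y)=\mu(X)+\mu(Y)$ for disjoint $X,Y$, and $\mu(gX)=\mu(X)$ for $g\in G$.

\begin{theorem}\label{thm:general}
Let $G$ be any group, possibly infinite, and let $C_1,\dots,C_n$ be cosets of subgroups of any index with $A=G\setminus\bigcup_i C_i\neq\emptyset$. Suppose that the list $C_1,\dots,C_n$ is partitioned into classes of sizes $t_1,\dots,t_k$, where each class consists either of left cosets of one common subgroup or of right cosets of one common subgroup. Put $R=\prod_{j=1}^k(t_j+1)$, so that $R\leq 2^n$. Then $G$ is a union of at most $R$ left translates of $A$, and also of at most $R$ right translates of $A$. In particular: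
\begin{enumerate}
\item[(a)] if $G$ is finite, then $|A|\geq|G|/R$;
\item[(b)] if $\mu$ is a left-invariant finitely additive probability measure on $G$, then $\mu(A)\geq 1/R\geq 2^{-n}$.
\end{enumerate}
For every $(t_1,\dots,t_k)$ the constant $1/R$ is best possible.
\end{theorem}

The third result describes equality. For a finite group $G$ let $O^2(G)$ be the subgroup generated by all elements of odd order. It is normal and $G/O^2(G)$ is a $2$-group (Section~\ref{sec:two}).

\begin{theorem}\label{thm:equality}
\begin{enumerate}
\item[(i)] If $G$ is finite and $|A|=|G|/R$ in Theorem~\ref{thm:general}, then $A$ is a left coset of a subgroup of $G$.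
\item[(ii)] For a finite group $G$, a subset $A\subseteq G$ and $n\geq1$, the following are equivalent:
\begin{enumerate}
\item[(a)] $A$ is the complement of a union of $n$ cosets of subgroups, and $|A|=|G|/2^n$;
\item[(b)] $A$ is a left coset of a subgroup $K$ with $|G:K|=2^n$ and $O^2(G)\leq K$.
\end{enumerate}
\item[(iii)] If (a) holds with cosets $g_1H_1,\dots,g_nH_n$ and $A=aK$ with $K$ a subgroup, then $K\leq H_i$ for all $i$ and $\bigcap_i H_i=K$. In particular $O^2(G)\leq H_i$ for all $i$, so each $g_iH_i$ is the full preimage of a coset in the $2$-group $G/O^2(G)$.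
\end{enumerate}
In particular, if $G$ has no subgroup of index $2$, that is, if $O^2(G)=G$, then the inequality of Theorem~\ref{thm:main} is strict.
\end{theorem}

Section~\ref{sec:rank} develops the rank argument and proves Theorem~\ref{thm:main}. Section~\ref{sec:classes} proves Theorem~\ref{thm:general} and applies it to permanents. Sections~\ref{sec:coset} and~\ref{sec:two} prove Theorem~\ref{thm:equality}.

\section{Greedy sequences and rank}\label{sec:rank}

Throughout this section $G$ is an arbitrary group unless stated otherwise. If $G=x_1A\cup\dots\cup x_rA$ is finite, then $|G|\leq r|A|$, so it is enough to cover $G$ by few translates of $A$. The simplest way to build a cover is to keep choosing a point that is not yet covered and to add the translate at that point.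

\begin{definition}
Let $A\subseteq G$. A sequence $x_1,\dots,x_r$ in $G$ is \emph{$A$-greedy} if $x_l\notin x_jA$ whenever $j<l$.
\end{definition}

An $A$-greedy sequence with $\bigcup_j x_jA\neq G$ can be prolonged by any element outside this union. So a bound on the length of greedy sequences is a bound on the number of translates needed.

\subsection*{One coset}
Let $A=G\setminus gH$ with $1\in A$, that is, $g\notin H$. The condition $x_l\notin x_jA$ says $x_j^{-1}x_l\in gH$, or $x_lH=x_jgH$. For a greedy sequence $x_1,x_2,x_3$ the pairs $(1,2)$, $(1,3)$, $(2,3)$ would give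
\[
x_2H=x_1gH=x_3H=x_2gH,
\]
hence $H=gH$, which is false. So two translates of $A$ cover $G$.

With $n$ cosets, each pair $j<l$ satisfies $x_lH_i=x_jg_iH_i$ for some $i$, but $i$ depends on the pair. If we color the pair with such an $i$, the computation above excludes only triangles of one color. This does not give the bound $4$ for $n=2$, since the sides and the diagonals of a pentagon color the pairs of five points with two colors and no such triangle. We need a form of the one-coset argument that survives the passage to several cosets.

The feature to keep is that the condition $x^{-1}y\in gH$ separates into $yH=xgH$, a function of $y$ equal to a function of $x$. Choose an injective map $\lambda$ from $G/H$ to a field and put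
\begin{equation}\label{eq:one}
m(x,y)=\lambda(yH)-\lambda(xgH).
\end{equation}
Then $m(x,y)\neq0$ if and only if $x^{-1}y\notin gH$, and $m$ is a sum of two products of a function of $x$ and a function of $y$, namely $1\cdot\lambda(yH)$ and $(-\lambda(xgH))\cdot 1$. As a matrix, $m$ has rank at most $2$. On a greedy sequence it vanishes above the diagonal and, since $1\in A$, nowhere on the diagonal, so its rank is at least the length of the sequence. This recovers the bound $2$.

\begin{example}\label{ex:z3}
Let $G=\mathbb{Z}/3$, $H=\{0\}$, $g=1$, so $A=\{0,2\}$, and let $\lambda$ send each residue to its representative in $\{0,1,2\}$. With rows $x$ and columns $y$ in the order $0,1,2$,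
\[
m=\bigl(\lambda(y)-\lambda(x+1)\bigr)_{x,y}=\begin{pmatrix}-1&0&1\\-2&-1&0\\0&1&2\end{pmatrix}.
\]
Every row is $(0,1,2)$ minus a multiple of $(1,1,1)$, so the rank is $2$. The greedy sequence $0,1$ selects the upper left $2\times2$ block, which is triangular and invertible, and indeed $A\cup(1+A)=G$.
\end{example}

\subsection*{Matrices with prescribed support}
The gain is that such matrices can be multiplied entrywise.

\begin{definition}
Let $A\subseteq G$ and let $F$ be a field. An \emph{$A$-matrix} over $F$ is a function $M:G\times G\to F$ such that
\[
M(x,y)\neq0\iff x^{-1}y\in A .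
\]
It has \emph{length $R$} if there are functions $u_s,v_s:G\to F$ with $M(x,y)=\sum_{s=1}^R u_s(x)v_s(y)$.
\end{definition}

For finite $G$, having length $R$ means having rank at most $R$; the definition avoids ranks of infinite matrices. The function \eqref{eq:one} is a $(G\setminus gH)$-matrix of length $2$.

\begin{lemma}\label{lem:ops}
Let $M$ be an $A$-matrix of length $R$ over $F$.
\begin{enumerate}
\item[(a)] If $M'$ is an $A'$-matrix of length $R'$ over $F$, then $M(x,y)M'(x,y)$ is an $(A\cap A')$-matrix of length $RR'$.
\item[(b)] For $a\in G$, the function $M(xa^{-1},y)$ is an $a^{-1}A$-matrix of length $R$.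
\item[(c)] The function $M(y,x)$ is an $A^{-1}$-matrix of length $R$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A product in a field is nonzero if and only if both factors are, and
$MM'=\sum_{s,s'}\bigl(u_s(x)u'_{s'}(x)\bigr)\bigl(v_s(y)v'_{s'}(y)\bigr)$ has $RR'$ terms.
(b) We have $(xa^{-1})^{-1}y=ax^{-1}y$, which lies in $A$ if and only if $x^{-1}y\in a^{-1}A$; replace $u_s(x)$ by $u_s(xa^{-1})$.
(c) We have $y^{-1}x\in A$ if and only if $x^{-1}y\in A^{-1}$; exchange $u_s$ and $v_s$.
\end{proof}

\begin{lemma}\label{lem:cover}
Let $A\subseteq G$ be nonempty and suppose that there is an $A$-matrix $M$ of length $R$.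
\begin{enumerate}
\item[(a)] If $1\in A$, then every $A$-greedy sequence can be prolonged to an $A$-greedy sequence $x_1,\dots,x_r$ with $r\leq R$ and $G=\bigcup_{j\leq r}x_jA$.
\item[(b)] $G$ is a union of at most $R$ left translates of $A$, and also of at most $R$ right translates of $A$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x_1,\dots,x_r$ be $A$-greedy and let $T$ be the $r\times r$ matrix with entries $T_{jl}=M(x_j,x_l)$. For $j<l$ we have $x_j^{-1}x_l\notin A$, so $T_{jl}=0$, and $T_{jj}\neq0$ because $x_j^{-1}x_j=1\in A$. Thus $T$ is triangular with nonzero diagonal and has rank $r$. On the other hand $T=UV^{\mathsf T}$ for the $r\times R$ matrices $U_{js}=u_s(x_j)$ and $V_{ls}=v_s(x_l)$, so $T$ has rank at most $R$. Hence every greedy sequence has length at most $R$. Prolong the given sequence as long as its translates do not cover $G$; the process stops at a length $r\leq R$, and then they cover $G$.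

(b) Pick $a\in A$. The set $a^{-1}A$ contains $1$ and has a matrix of length $R$ by Lemma~\ref{lem:ops}(b). Part (a), applied to a sequence of one element, gives $G=\bigcup_{j\leq r}x_ja^{-1}A$ with $r\leq R$. By Lemma~\ref{lem:ops}(c) the same applies to $A^{-1}$, so $G=\bigcup_{j\leq r'}z_jA^{-1}$ with $r'\leq R$, and inverting gives $G=\bigcup_{j\leq r'}Az_j^{-1}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Since $G$ is finite, there are injective maps $\lambda_i:G/H_i\to\mathbb{Q}$. Put
\begin{equation}\label{eq:M}
M(x,y)=\prod_{i=1}^n\bigl(\lambda_i(yH_i)-\lambda_i(xg_iH_i)\bigr).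
\end{equation}
The $i$th factor is a $(G\setminus g_iH_i)$-matrix of length $2$, and $A=\bigcap_i(G\setminus g_iH_i)$. By Lemma~\ref{lem:ops}(a), $M$ is an $A$-matrix of length $2^n$. By Lemma~\ref{lem:cover}(b), at most $2^n$ left translates of $A$ cover $G$, so $|G|\leq2^n|A|$. The cube of Section~\ref{sec:intro} has $|A|=1=|G|/2^n$.
\end{proof}

The case of equality will need the $2^n$ terms of \eqref{eq:M} explicitly. With $[n]=\{1,\dots,n\}$, choosing the first summand in the factors $i\in S$ and the second in the others gives
\begin{equation}\label{eq:expand}
M(x,y)=\sum_{S\subseteq[n]}\psi_S(x)\varphi_S(y),\qquad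
\varphi_S(y)=\prod_{i\in S}\lambda_i(yH_i),\quad
\psi_S(x)=\prod_{i\notin S}\bigl(-\lambda_i(xg_iH_i)\bigr).
\end{equation}

\begin{example}\label{ex:z4}
Let $G=\mathbb{Z}/4$ with the cosets $1+\{0,2\}$ and $2+\{0\}$, so $A=\{0\}$. Let $\lambda_1(y)\in\{0,1\}$ be the parity of $y$ and $\lambda_2(y)\in\{0,1,2,3\}$ its representative. Then $M$ is diagonal with entries $(\lambda_1(x)-\lambda_1(x+1))(\lambda_2(x)-\lambda_2(x+2))$, which are $2,-2,-2,2$ for $x=0,1,2,3$. The rank is $4$, so the four functions $\varphi_S$, namely $1,\lambda_1,\lambda_2,\lambda_1\lambda_2$, are a basis of the space of all functions $G\to\mathbb{Q}$.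
\end{example}

\begin{remark}
The hypothesis $A\neq\emptyset$ enters once: after translation it makes the diagonal of $T$ nonzero. That the removed sets are cosets of subgroups enters only through the equivalence of $x^{-1}y\in gH$ with $yH=xgH$; a single arbitrary subset can of course leave just one element of a large group. Finiteness of $G$ was used to embed $G/H_i$ in $\mathbb{Q}$ and to count at the end.
\end{remark}

\section{Repeated subgroups, infinite groups and permanents}\label{sec:classes}

If two cosets belong to the same subgroup, the expansion \eqref{eq:expand} is wasteful. For $H_1=H_2=H$ and $\lambda_1=\lambda_2=\lambda$ the functions $\varphi_S$ are $1,\lambda,\lambda,\lambda^2$, and only three of them are distinct. In general $t$ left cosets of one subgroup cost $t+1$ terms instead of $2^t$. Right cosets need their own treatment: $Hd=d(d^{-1}Hd)$ is a left coset of a conjugate of $H$, but the conjugate depends on $d$, so right cosets of a common subgroup need not be left cosets of a common subgroup.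

\begin{proposition}\label{prop:classes}
Under the hypotheses of Theorem~\ref{thm:general} there is an $A$-matrix of length $R$ over some field.
\end{proposition}

\begin{proof}
Let $F$ be the field of rational functions over $\mathbb{Q}$ in indeterminates $X_C$, one for each left coset $C$ of each subgroup of $G$, and put $\lambda(C)=X_C$. Then $\lambda$ is injective on $G/H$ for every subgroup $H$. By Lemma~\ref{lem:ops}(a) it suffices to find, for each class of size $t$, a matrix of length $t+1$ over $F$ for the complement $B$ of the union of that class.

For a class $g_1H,\dots,g_tH$ of left cosets put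
\[
m(x,y)=\prod_{s=1}^t\bigl(\lambda(yH)-\lambda(xg_sH)\bigr).
\]
The factors have the form \eqref{eq:one}, so $m$ is a $B$-matrix. For fixed $x$ write $\prod_s(Z-\lambda(xg_sH))=\sum_{e=0}^t c_e(x)Z^e$ in $F[Z]$. Then $m(x,y)=\sum_{e=0}^tc_e(x)\lambda(yH)^e$ has length $t+1$.

For a class $Hd_1,\dots,Hd_t$ of right cosets we have
\[
x^{-1}y\in Hd_s\iff x^{-1}yd_s^{-1}\in H\iff yd_s^{-1}H=xH ,
\]
so now the coset representative is attached to $y$ and the common term to $x$. Put
\[
m(x,y)=\prod_{s=1}^t\bigl(\lambda(yd_s^{-1}H)-\lambda(xH)\bigr).
\]
This is a $B$-matrix. For fixed $y$ write $\prod_s(\lambda(yd_s^{-1}H)-Z)=\sum_{e=0}^tc_e'(y)Z^e$. Then $m(x,y)=\sum_{e=0}^t\lambda(xH)^ec_e'(y)$ has length $t+1$.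
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
The inequality $t+1\leq2^t$ and $\sum_jt_j=n$ give $R\leq2^n$. The two covering statements follow from Proposition~\ref{prop:classes} and Lemma~\ref{lem:cover}(b). Write $G=\bigcup_{j\leq r}x_jA$ with $r\leq R$. A finitely additive $\mu\geq0$ is subadditive on finite unions, so $1=\mu(G)\leq\sum_j\mu(x_jA)=r\mu(A)\leq R\mu(A)$. This is (b), and (a) is the case $\mu(X)=|X|/|G|$.

For sharpness let $G=\prod_{j=1}^k\mathbb{Z}/(t_j+1)$ and let the $j$th class consist of the sets $\{x:x_j=s\}$ for $1\leq s\leq t_j$, which are cosets of the subgroup $\{x:x_j=0\}$. Then $A=\{0\}$ and $|G|=R$.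
\end{proof}

\begin{remark}\label{rem:classes}
Both conditions on a class are needed. The two cosets of the cube $(\mathbb{Z}/2)^2$ belong to different subgroups and leave the proportion $1/4<1/3$. In $S_3$ let $H=\{1,(12)\}$. The cosets $(13)H$ and $H(13)$ both contain $(13)$, and their second elements $(13)(12)$ and $(12)(13)$ are the two $3$-cycles. So $H$, $(13)H$, $H(13)$ are three cosets of $H$ that leave only $(23)$, a proportion $1/6<1/4$. The admissible partition into the left class $H,(13)H$ and the right class $H(13)$ has $R=3\cdot2=6$, and the bound is attained.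
\end{remark}

The symmetric group supplies natural classes. The \emph{permanent} of an $m\times m$ matrix $B=(b_{ij})$ is $\operatorname{per}B=\sum_{\sigma\in S_m}\prod_{i}b_{i\sigma(i)}$. For a $0$--$1$ matrix it counts the permutations $\sigma$ that avoid all zeros, in the sense that $\sigma(i)\neq j$ whenever $b_{ij}=0$.

\begin{corollary}\label{cor:perm}
If an $m\times m$ $0$--$1$ matrix $B$ has $z_i$ zeros in row $i$ and $\operatorname{per}B>0$, then
\[
\operatorname{per}B\geq\frac{m!}{\prod_{i=1}^m(z_i+1)} .
\]
Equality holds for the triangular matrix with entries $1$ on and above the diagonal and $0$ below it.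
\end{corollary}

\begin{proof}
Let $H_i\leq S_m$ be the stabilizer of $i$. If $\tau(i)=j$, then $\{\sigma:\sigma(i)=j\}=\tau H_i$. So the zeros of row $i$ give a class of $z_i$ left cosets of $H_i$, and $\operatorname{per}B=|A|$ for the set $A$ of permutations outside all these cosets. Rows without zeros give no class and contribute the factor $1$. Theorem~\ref{thm:general}(a) gives the bound. In the triangular matrix $z_i=i-1$, so the bound is $m!/m!=1$; a permutation avoids the zeros if and only if $\sigma(i)\geq i$ for all $i$, which forces $\sigma=1$.
\end{proof}

\section{Equality forces a coset}\label{sec:coset}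

If $|G|=R|A|$, a cover by at most $R$ translates has no room for overlaps. Lemma~\ref{lem:cover}(a) lets us prescribe the first two translates, so this rigidity applies to every pair $A$, $xA$ with $x\notin A$.

\begin{proof}[Proof of Theorem~\ref{thm:equality}(i)]
Pick $a\in A$ and put $K=a^{-1}A$. Then $1\in K$, $|G|=R|K|$, and there is a $K$-matrix of length $R$ by Proposition~\ref{prop:classes} and Lemma~\ref{lem:ops}(b). We show that $K$ is a subgroup; then $A=aK$ is a left coset.

Let $x\notin K$. The sequence $1,x$ is $K$-greedy, so it can be prolonged to $x_1=1$, $x_2=x,\dots,x_r$ with $r\leq R$ and $G=\bigcup_jx_jK$. Therefore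
\[
R|K|=|G|\leq|K\cup xK|+(r-2)|K|\leq|K\cup xK|+(R-2)|K|,
\]
so $|K\cup xK|\geq2|K|$, which means $K\cap xK=\emptyset$. Now let $b,c\in K$ and $x=bc^{-1}$. Then $b=xc\in K\cap xK$, so $x\in K$ by what we just proved. A nonempty set closed under $(b,c)\mapsto bc^{-1}$ is a subgroup.
\end{proof}

For general $R$ the subgroup need not contain the elements of odd order: in $\mathbb{Z}/3$ the class $\{1\},\{2\}$ has $R=3$ and $A=\{0\}$. For $R=2^n$ with $n$ cosets the situation is different.

\section{Uncovered sets of size $|G|/2^n$}\label{sec:two}

In this section $G$ is finite.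

\subsection*{Facts about $2$-groups}
We use three textbook facts. A Sylow $2$-subgroup $Q$ of $G$ has order equal to the largest power of $2$ dividing $|G|$. For subgroups $Q,K$ the set $QK$ has $|Q||K|/|Q\cap K|$ elements. A proper subgroup $L$ of a finite $2$-group $E$ is properly contained in its normalizer $N_E(L)$. An element of order $2$ in the nontrivial $2$-group $N_E(L)/L$ gives a subgroup $L'$ with $|L':L|=2$, and iterating we obtain:
\begin{equation}\label{eq:chain}
\begin{array}{l}
\text{for every subgroup $L$ of a finite $2$-group $E$ there is a chain}\\
L=L_0<L_1<\dots<L_m=E\ \text{ with }\ |L_i:L_{i-1}|=2\ \text{ for all } i.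
\end{array}
\end{equation}

Conjugation preserves orders, so $O^2(G)$ is normal. An element $g$ of order $2^eb$ with $b$ odd has $g^{2^e}$ of odd order, so its image in $G/O^2(G)$ has $2$-power order; by Cauchy's theorem $G/O^2(G)$ is a $2$-group. If $O^2(G)\neq G$, then \eqref{eq:chain} for the trivial subgroup of $G/O^2(G)$ gives a subgroup of index $2$ in $G$. Conversely, a subgroup of index $2$ is normal with quotient of order $2$, so it contains every element of odd order. Thus $O^2(G)=G$ if and only if $G$ has no subgroup of index $2$.

\subsection*{The construction}
The cyclic example of Section~\ref{sec:intro} used nothing but a chain of subgroups of index $2$.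

\begin{proof}[Proof of (b)$\Rightarrow$(a) in Theorem~\ref{thm:equality}(ii)]
Let $A=aK$ with $|G:K|=2^n$ and $O^2(G)\leq K$. Apply \eqref{eq:chain} to $K/O^2(G)$ in $G/O^2(G)$ and take preimages. This gives $K=K_0<K_1<\dots<K_n=G$ with all indices $2$. Each $K_i\setminus K_{i-1}$ is the nontrivial left coset of $K_{i-1}$ in $K_i$, and $G\setminus K=\bigcup_{i=1}^n(K_i\setminus K_{i-1})$. Multiplying on the left by $a$ writes $G\setminus A$ as a union of $n$ left cosets, and $|A|=|K|=|G|/2^n$.
\end{proof}

The subgroup $K$ need not be normal: in the dihedral group of order $8$ we have $O^2(G)=1$, and a noncentral subgroup of order $2$ satisfies (b) with $n=2$. Nor does $A$ determine the cosets: in $(\mathbb{Z}/2)^2$ the set $\{0\}$ is also the complement of $\{x:x_1=1\}\cup\{(0,1)\}$.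

For the converse, part (i) already makes $A$ a coset of a subgroup $K$ of index $2^n$. The index alone does not suffice.

\begin{example}\label{ex:a4}
In $G=A_4$ the subgroup $K=\langle(123)\rangle$ has index $4=2^2$. The $3$-cycles generate $A_4$, so $O^2(G)=G$ and there is no subgroup of order $6$. Two cosets of proper subgroups therefore have at most $4+4$ elements and cannot cover the $9$ elements of $G\setminus K$.
\end{example}

After translation $G\setminus K=\bigcup_ig_iH_i$, so we must show that no $g_iH_i$ contains an element of odd order. At this point we know only that $g_iH_i$ is disjoint from $K$. We first extract from the matrix \eqref{eq:M} how $K$ sits in $H_i$, and then run a parity argument for one coset at a time.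

\subsection*{Rigidity of the expansion}
When $K$ is a subgroup of index $R$, a $K$-matrix of length $R$ has no spare terms, as in Example~\ref{ex:z4}, and this determines the span of the functions that occur.

\begin{lemma}\label{lem:rigid}
Let $K\leq G$ have index $R$, let $M(x,y)=\sum_{s=1}^Ru_s(x)v_s(y)$ be a $K$-matrix over $F$, and let $W$ be the space of functions $G\to F$ that are constant on each left coset of $K$. If the span of $v_1,\dots,v_R$ contains the constant function $1$, then it equals $W$. If the span of $u_1,\dots,u_R$ contains $1$, then it equals $W$.
\end{lemma}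

\begin{proof}
Let $\Phi$ be the span of the $v_s$, so $\dim\Phi\leq R$, and let $X$ be a set of representatives of the left cosets of $K$. The row $M(x,\cdot)=\sum_su_s(x)v_s$ lies in $\Phi$ and is nonzero exactly on $xK$. The $R$ rows with $x\in X$ have disjoint nonempty supports, so they are linearly independent and form a basis of $\Phi$. If $1\in\Phi$, write $1=\sum_{x\in X}c_xM(x,\cdot)$. Evaluating at $y\in xK$ gives $c_xM(x,y)=1$, so $c_x\neq0$ and $M(x,\cdot)$ is $c_x^{-1}$ times the indicator function of $xK$. These indicator functions are a basis of $W$, so $\Phi=W$. For the second statement apply the first to $M(y,x)$, which is a $K$-matrix by Lemma~\ref{lem:ops}(c) because $K^{-1}=K$.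
\end{proof}

The hypothesis on the constant function cannot be dropped, since multiplying all $v_s$ by one nowhere vanishing function gives another $K$-matrix. It holds for \eqref{eq:expand} because of the empty products.

\begin{lemma}\label{lem:contain}
Let $K\leq G$ have index $2^n$ and let $G\setminus K=g_1H_1\cup\dots\cup g_nH_n$. Then $K\leq H_i\cap g_iH_ig_i^{-1}$ for all $i$, and $\bigcap_iH_i=K$.
\end{lemma}

\begin{proof}
The matrix $M$ of \eqref{eq:M} is a $K$-matrix with the $2^n$ terms \eqref{eq:expand}, and $\varphi_\emptyset=1$, $\psi_{[n]}=1$. By Lemma~\ref{lem:rigid} the $\varphi_S$ span $W$, and so do the $\psi_S$. Let $k\in K$. Since $\varphi_{\{i\}}(y)=\lambda_i(yH_i)$ is constant on $K$, we have $\lambda_i(kH_i)=\lambda_i(H_i)$, and injectivity of $\lambda_i$ gives $k\in H_i$. Since $\psi_{[n]\setminus\{i\}}(x)=-\lambda_i(xg_iH_i)$ is constant on $K$, we have $kg_iH_i=g_iH_i$, that is, $k\in g_iH_ig_i^{-1}$.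

Let $D=\bigcap_iH_i$, so $K\leq D$. Every $\varphi_S$ is constant on $D$, hence so is every function in $W$. The indicator function of $K$ lies in $W$ and takes the value $1$ at $1\in D$, so $D\subseteq K$.
\end{proof}

\subsection*{A bipartite graph}
Fix a subgroup $H$ and $g\in G\setminus H$. An element $h\in gH$ satisfies $h^{j+1}H=h^jgH$ for all $j$, so the powers of $h$ move through $G/H$ in steps of the form $xH\to xgH$. Let $\Gamma(H,g)$ be the graph with vertex set $G/H$ and edges $\{xH,xgH\}$, $x\in G$; it has no loops because $g\notin H$. If $h\in gH$ has order $\ell$, then $H,hH,\dots,h^\ell H=H$ is a closed walk of length $\ell$. In a \emph{bipartite} graph, one whose vertices can be colored with two colors so that adjacent vertices differ, colors alternate along a walk, so closed walks have even length.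

In a $2$-group, a subgroup of index $2$ provides the coloring. We cannot pass to a $2$-group quotient of $G$, because we do not yet know that $K$ contains $O^2(G)$. Instead we restrict to a Sylow $2$-subgroup $Q$. The inclusion $K\leq H$ ensures that $Q$ reaches all vertices, and $K\leq gHg^{-1}$ ensures that it reaches all edges.

\begin{lemma}\label{lem:parity}
Let $H\leq G$, let $g\in G\setminus H$, and let $K\leq H\cap gHg^{-1}$ be a subgroup whose index in $G$ is a power of $2$. Then $\Gamma(H,g)$ is bipartite, and $gH$ contains no element of odd order.
\end{lemma}

\begin{proof}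
Let $Q$ be a Sylow $2$-subgroup of $G$ and write $|G|=|Q|b$ with $b$ odd. Since $|G:K|$ is a power of $2$, we have $|K|=2^eb$ for some $e$. The $2$-subgroup $Q\cap K$ of $K$ has order at most $2^e$, so
\[
|QK|=\frac{|Q||K|}{|Q\cap K|}\geq|Q|\,b=|G|,
\]
and $G=QK$.

Let $x\in G$ and write $x=yk$ with $y\in Q$, $k\in K$. Then $xH=yH$ because $k\in H$. In particular $gH=qH$ for some $q\in Q$. Because $k\in gHg^{-1}$, we have $kgH=gH$, and so $xgH=ykgH=ygH=yqH$. Hence the vertices of $\Gamma(H,g)$ are the cosets $yH$, and its edges are the pairs $\{yH,yqH\}$, with $y\in Q$.

Put $L=Q\cap H$ and $E=\langle L,q\rangle\leq Q$. Since $qH=gH\neq H$, we have $q\notin L$, so $L$ is a proper subgroup of the $2$-group $E$. By \eqref{eq:chain} there is a subgroup $P$ with $L\leq P<E$ and $|E:P|=2$. Then $q\notin P$, since otherwise $P$ would contain $\langle L,q\rangle=E$. Each left coset of $E$ in $Q$ is the union of two left cosets of $P$; color one of them $0$ and the other $1$. Give the vertex $yH$, $y\in Q$, the color of $yP$. This is well defined: if $yH=y'H$ with $y,y'\in Q$, then $y^{-1}y'\in L\leq P$, so $yP=y'P$. For an edge $\{yH,yqH\}$ we have $yE=yqE$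 and $yP\neq yqP$ because $q\in E\setminus P$. So $yP$ and $yqP$ are the two cosets of $P$ in $yE$ and have different colors. Thus $\Gamma(H,g)$ is bipartite, and the closed walk of an element $h\in gH$ shows that $h$ has even order.
\end{proof}

\begin{remark}
The inclusion $K\leq H$, which came from the rows of $M$, is not enough; the inclusion $K\leq gHg^{-1}$ from the columns is needed. In Example~\ref{ex:a4} take $H=K$, the stabilizer of $4$, and $g=(124)$. Then $gH$ contains the element $g$ of order $3$. The vertices of $\Gamma(H,g)$ are the points $1,2,3,4$ and the edges are $\{x(4),x(1)\}$, $x\in A_4$; since $A_4$ is transitive on ordered pairs of distinct points, the graph is complete.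
\end{remark}

\begin{proof}[Proof of (a)$\Rightarrow$(b), of (iii), and of the last statement of Theorem~\ref{thm:equality}]
Assume (a). Since $Hd=d(d^{-1}Hd)$, we may write the cosets as left cosets $g_1H_1,\dots,g_nH_n$. The set $A$ is nonempty, and equality holds in Theorem~\ref{thm:general} for the partition into $n$ classes of size $1$, where $R=2^n$. By part (i), $A=aK$ for a subgroup $K$, and $|G:K|=|G|/|A|=2^n$. For any such expression of $A$, put $g_i'=a^{-1}g_i$; then $G\setminus K=\bigcup_ig_i'H_i$ with the same subgroups $H_i$.

Lemma~\ref{lem:contain} gives $K\leq H_i\cap g_i'H_ig_i'^{-1}$ and $\bigcap_iH_i=K$. Since $1\in K$ is not in $g_i'H_i$, we have $g_i'\notin H_i$. By Lemma~\ref{lem:parity} no $g_i'H_i$ contains an element of odd order. So all elements of odd order lie in $K$, that is, $O^2(G)\leq K$, which is (b).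

For (iii) put $N=O^2(G)$. Then $N\leq K\leq H_i$, so $g_iH_i$ is a union of cosets of $N$, and it is the full preimage of the coset $(g_iN)(H_i/N)$ in $G/N$.

Finally, if equality holds in Theorem~\ref{thm:main}, then (a) holds, so $O^2(G)$ lies in a subgroup of index $2^n\geq2$ and $O^2(G)\neq G$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{unions}
\emph{On the size of coset unions},
\texttt{https://brauersuzuki.github.io/pdfs/unioncosets.pdf}.

\end{thebibliography}
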